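# Cancelling multiples of geometric bodies

## The theorem that $mA\sim mB$ forces $A\sim B$

**Theorem A.** Let $n\ge 1$ and let $H$ be a group with $\mathbb R^n\le H\le \mathrm{Isom}(\mathbb R^n)$, where $\mathbb R^n$ acts by translations. Write $\sim_H$ for equidecomposability in $\mathcal R_v$ with isometries from $H$, and form $mA$ with disjoint copies $h_jA$, $h_j\in H$. If $A,B$ are geometric bodies in $\mathbb R^n$, $m\ge 1$ and $mA\sim_H mB$, then $A\sim_H B$.

In particular, taking $n\in\{1,2\}$ and $H$ the group of all isometries: the Cancellation Law for equidecomposability in $\mathcal R_v$ holds in $\mathbb R^1$ and in $\mathbb R^2$.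

In plain words: suppose that $m$ disjoint copies of $A$ can be cut into finitely many decent pieces and reassembled to $m$ disjoint copies of $B$. Can one copy of $A$ be cut and reassembled to one copy of $B$? The theorem says yes, and that no motions outside $H$ are needed. Here are the terms.

**Definition (geometric body).** A set $U\subseteq\mathbb R^n$ is regular open if $U=\operatorname{Int}\overline U$. A geometric body is a bounded regular open set whose boundary has Lebesgue measure zero; $\mathcal R_v$ is the family of all of them. For $A_1,\dots,A_k\in\mathcal R_v$ put $\bigvee_iA_i=\operatorname{Int}\overline{A_1\cup\dots\cup A_k}$.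

For example, $(0,1)\cup(1,2)$ is open but not regular open: its closure has interior $(0,2)$. So $(0,1)\vee(1,2)=(0,2)$; the join forgets the cut. A body may have infinitely many components: $(\tfrac14,\tfrac12)\cup(\tfrac1{16},\tfrac18)\cup(\tfrac1{64},\tfrac1{32})\cup\cdots$ is bounded, its boundary is countable, and its closure adds only the endpoints and $0$, none of which is interior to the closure.

**Definition (equidecomposability).** $A\sim_HB$ means that there are pairwise disjoint $A_1,\dots,A_k\in\mathcal R_v$ and $g_1,\dots,g_k\in H$ with $A=\bigvee_iA_i$, with $g_1A_1,\dots,g_kA_k$ pairwise disjoint, and with $B=\bigvee_ig_iA_i$.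

**Definition (multiple).** $mA=\bigvee_{j=1}^mh_jA$, where $h_1,\dots,h_m\in H$ make the sets $h_jA$ pairwise disjoint. Translations far apart do this, as $A$ is bounded. Lemma 3 below shows that the choice does not matter up to $\sim_H$.

## Finite unions of intervals

On the line, let $A$ be a body that is a union of finitely many open intervals $I_1,\dots,I_r$ of total length $s$. Translate $I_1$ to $(0,|I_1|)$, then $I_2$ to $(|I_1|,|I_1|+|I_2|)$, and so on. The join of the translates is $(0,s)$, so $A\sim(0,s)$. If $B$ is another such body, $mA\sim mB$ gives $m\mu(A)=m\mu(B)$, because boundaries are null and isometries preserve $\mu$. Hence both bodies are equidecomposable to the same interval, and $A\sim B$ by transitivity (proved below).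

For a body with infinitely many components this recipe would use infinitely many pieces, and we may only use finitely many. We shall not assume that equal measure implies equidecomposability; the hypothesis $mA\sim mB$ must really be used.

## A two-regular graph with no measurable perfect matching

The natural first attempt goes as follows. A witness of $mA\sim mB$ joins points of $A$ to points of $B$: draw an edge from $x$ to $y$ for each piece that carries a copy of $x$ to a copy of $y$. Up to a null set every vertex has degree $m$ (edges counted with multiplicity). A bipartite graph of this kind has a perfect matching, by König's theorem and compactness. A perfect matching picks for each $x\in A$ one of finitely many isometries, so it is a decomposition of $A$ with image $B$. The trouble is that the matching is chosen separately in each component of the graph, and nothing makes the pieces measurable. This is not a defect of the argument: inside the given graph there may be no measurable matching at all.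

Take $n=1$, $m=2$, $H=\mathrm{Isom}(\mathbb R)$, $A=(0,1)$ and $B=(2,3)$, which we identify with $(0,1)$ by the translation by $2$. Fix an irrational $a\in(0,1)$. Cover $A$ twice by four pieces, moved as follows:
$$x\mapsto x+a\ \text{ on }(0,1-a),\qquad x\mapsto 2-x-a\ \text{ on }(1-a,1),$$
$$x\mapsto x-a\ \text{ on }(a,1),\qquad x\mapsto a-x\ \text{ on }(0,a).$$
The images $(a,1)$, $(1-a,1)$, $(0,1-a)$, $(0,a)$ cover $(0,1)$ twice, so this witnesses $2A\sim2B$.

Parametrise the edges by the circle $\mathbb R/2\mathbb Z$. Let $\operatorname{fold}(z)=|z|$ for $z\in[-1,1]$. The edge $z$ joins $\operatorname{fold}(z)\in A$ to $\operatorname{fold}(z+a)\in B$. At $x\in A$ the two edges are $z=x$ and $z=-x$, with other ends $\operatorname{fold}(x+a)$, which is $x+a$ or $2-x-a$, and $\operatorname{fold}(-x+a)=|x-a|$; these are the four pieces above. Two edges $z\ne z'$ share their end in $B$ exactly when $z'+a=-(z+a)$, that is, $z'=-z-2a$. A measurable perfect matching is thus a measurable $E\subseteq\mathbb R/2\mathbb Z$ such that for a.e. $z$ exactly one of $z,-z$ is in $E$, and exactly one of $z,-z-2a$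 is in $E$. Using the first condition at $z$ and the second at $-z$,
$$z\in E\iff -z\notin E\iff z-2a\in E .$$
So $E$ is invariant under an irrational rotation, hence null or conull. But the first condition gives $E$ exactly half of the total measure. So no such $E$ exists.

Of course $A\sim B$ here, by one translation; that translation is not an edge of the graph. So we must be willing to use new isometries. The right way to think of $mA\sim mB$ is as a flow: giving each edge the weight $\frac1m$, we send one unit out of each point of $A$ and one unit into each point of $B$. We shall look for an integral flow, with other isometries and with values of any sign, and afterwards turn an integral flow into an equidecomposition. We begin with this second task.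

## Tame functions and gluing along countable partitions

This section fixes the class of functions that stand for decent pieces. Let $X$ be $\mathbb R^n$ or the torus $\mathbb T=\mathbb R^n/\mathbb Z^n$, with Lebesgue or Haar measure $\mu$, $\mu(\mathbb T)=1$.

**Definition (Jordan sets, Jordan and tame functions).** A set is Jordan if it is bounded (automatic in $\mathbb T$) and has null boundary. A Jordan function on a Jordan set $Z$, or on $X$, is an everywhere-defined function with finitely many values whose level sets have null boundary; on $X=\mathbb R^n$ we also require values in an abelian group and bounded support. A function is tame if it agrees a.e. with a Jordan function.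

Finite Boolean combinations of Jordan sets (in $\mathbb R^n$: bounded ones) are Jordan, and so are isometric images. A function computed by a fixed rule from finitely many Jordan functions (a rule sending zeros to zero if $X=\mathbb R^n$) is a Jordan function, since its level sets are finite unions of finite intersections of theirs. Tame functions are identified when equal a.e.; when we need pointwise values we fix a Jordan representative. A tame integer-valued function that is $\ge0$ a.e. has a Jordan representative that is $\ge0$ everywhere: replace $f$ by $\max(f,0)$.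

A Jordan function is locally constant on the union of the interiors of its level sets, which is open and conull. Conversely, if $f$ has finitely many values (and bounded support if $X=\mathbb R^n$) and is locally constant on an open conull set $U$, then redefining $f$ as one fixed value off $U$ (the value $0$ on $\mathbb R^n$) gives level sets with boundary in $X\setminus U$. So tame means: after a change on a null set, finitely many values, bounded support if $X=\mathbb R^n$, and locally constant on an open conull set.

**Lemma 1 (gluing).** Let $Z_1,Z_2,\dots$ be disjoint Jordan sets with conull union in $\mathbb T$, and let $k$ have values in a finite set and be a Jordan function on each $Z_i$. Then $k$ is tame.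

*Proof.* Let $O_c$ be the union over $i$ of the interiors of $\{y\in Z_i:k(y)=c\}$. The $O_c$ are open and disjoint, $k=c$ on $O_c$, and $\bigcup_cO_c$ is conull because each $\{y\in Z_i:k(y)=c\}$ has null boundary. So $k$ is locally constant on an open conull set. $\square$

Both hypotheses matter. On $\mathbb T=\mathbb R/\mathbb Z$ the function $\lfloor1/x\rfloor$ for $0<x<1$ is constant on each $(\frac1{i+1},\frac1i)$ but has infinitely many values. And let $W\subset\mathbb T$ be a dense open set of measure at most $\frac12$ (small intervals around the rationals). It is a disjoint union of intervals, but $1_W$ is not tame: if a Jordan set $S$ equals $W$ a.e., then $W\setminus\overline S$ is open and null, so $W\subseteq\overline S$, so $\overline S=\mathbb T$ and $\mu(S)=1$, a contradiction. Here the union $W$ of the intervals is not conull.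

**Notation.** $J(X)$ is the group of $\mathbb Z$-valued tame functions, $J_+(X)$ the set of its nonnegative elements, $J_m(X)=\frac1mJ(X)$. For an isometry $g$ of $\mathbb R^n$ put $(gf)(x)=f(g^{-1}x)$ and $(1-g)f=f-gf$. For $\gamma\in\mathbb T$ put $(\gamma F)(x)=F(x-\gamma)$.

## The type monoid and its refinement property

This section turns equidecomposability into an equality in a commutative monoid, where multiples and sums are easier to handle.

**Definition.** For $f,f'\in J_+(\mathbb R^n)$ write $f\approx f'$ if there are finitely many $p_i\in J_+(\mathbb R^n)$, $g_i\in H$ with $f=\sum p_i$ and $f'=\sum g_ip_i$.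

**Lemma 2.** (a) Any two finite decompositions $\sum_iq_i=\sum_jq_j'$ in $J_+(X)$ have a common refinement: $r_{ij}\in J_+(X)$ with $\sum_jr_{ij}=q_i$, $\sum_ir_{ij}=q_j'$. (b) $\approx$ is an equivalence relation, and $M=J_+(\mathbb R^n)/{\approx}$ is a commutative monoid under $[f]+[f']=[f+f']$. (c) $M$ has the refinement property: if $a_1+a_2=b_1+b_2$ in $M$, there are $x_{ij}\in M$ with $a_i=x_{i1}+x_{i2}$ and $b_j=x_{1j}+x_{2j}$.

*Proof.* (a) For nonnegative integers $q_i$ and $q'_j$ with equal sums, lay segments of lengths $q_1,q_2,\dots$ end to end, and below them segments of lengths $q_1',q_2',\dots$; let $r_{ij}$ be the length of the overlap of the $i$-th upper and $j$-th lower segment. (Row sums $(2,1)$ and column sums $(1,2)$ give rows $(1,1)$ and $(0,1)$.) Apply this rule pointwise to Jordan representatives, and put $r_{ij}=0$ on the null set where the sums differ; it is a fixed rule sending zeros to zero.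

(b) Reflexivity and symmetry are clear. If $f=\sum p_i$, $f'=\sum g_ip_i=\sum q_j$, $f''=\sum h_jq_j$, let $(r_{ij})$ be a common refinement of $\sum g_ip_i=\sum q_j$. Then $f=\sum_{i,j}g_i^{-1}r_{ij}$ and $f''=\sum_{i,j}h_jr_{ij}$, so the pieces $g_i^{-1}r_{ij}$, moved by $h_jg_i$, show $f\approx f''$. Addition is well defined since decompositions can be concatenated.

(c) Let $a_1=[f_1]$, $a_2=[f_2]$, $b_1=[f_3]$, $b_2=[f_4]$ with $f_1+f_2=\sum p_i$ and $f_3+f_4=\sum g_ip_i$. By (a), $p_i=p_i^1+p_i^2$ with $\sum_ip_i^a=f_a$, and $g_ip_i=q_i^3+q_i^4$ with $\sum_iq_i^b=f_b$. Refine $p_i^1+p_i^2=g_i^{-1}q_i^3+g_i^{-1}q_i^4$ to $p_i^{ab}$ ($a=1,2$; $b=3,4$) with $\sum_bp_i^{ab}=p_i^a$, $\sum_ap_i^{ab}=g_i^{-1}q_i^b$. Put $x_{a,b-2}=\sum_i[p_i^{ab}]$. Summing over $b$ gives $[\sum_ip_i^a]=[f_a]$; summing over $a$ gives $\sum_i[g_i^{-1}q_i^b]=\sum_i[q_i^b]=[f_b]$. $\square$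

Write $a\le b$ if $a+z=b$ for some $z\in M$. The map $\mu([f])=\int f$ is well defined and additive on $M$, and $\mu(a)=0$ implies $a=0$, since a nonnegative function with integral $0$ is $0$ a.e.

**Lemma 3.** (a) If $f\in J_+(\mathbb R^n)$ is $\{0,1\}$-valued, there is exactly one body $O^*$ with $1_{O^*}=f$ a.e. (b) For bodies, $A\subseteq B$ mod null sets implies $A\subseteq B$. (c) $A\sim_HB$ if and only if $[1_A]=[1_B]$ in $M$; moreover $[1_{mA}]=m[1_A]$.

*Proof.* (b) If $A\subseteq B$ mod null sets, then $A\setminus\overline B$ is open and null, hence empty; so $A\subseteq\operatorname{Int}\overline B=B$. In particular, bodies equal mod null sets are equal. Bodies disjoint mod null sets are disjoint, since their intersection is open and null.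

(a) Take a representative of $f$ with bounded support, locally constant on the open conull set $U$, and let $O=\{x\in U:f(x)=1\}$. It is open and bounded, and $\partial O\subseteq\mathbb R^n\setminus U$ is null. Let $O^*=\operatorname{Int}\overline O$. As $O\subseteq O^*\subseteq\overline O$, we have $\overline{O^*}=\overline O$, so $O^*$ is regular open, and $\partial O^*$ and $O^*\setminus O$ lie in $\partial O$. So $O^*$ is a body with $1_{O^*}=f$ a.e. Uniqueness is (b).

(c) First, $W=\bigcup A_i$ has $\partial W\subseteq\bigcup\partial A_i$, and as in (a) $\bigvee A_i=\operatorname{Int}\overline W$ is a body which equals $W$ up to a subset of $\bigcup\partial A_i$. So if $A\sim_HB$ via $A_i,g_i$, then $1_A=\sum1_{A_i}$ and $1_B=\sum g_i1_{A_i}$ a.e., so $[1_A]=[1_B]$. Likewise $1_{mA}=\sum_jh_j1_A$ a.e., so $[1_{mA}]=m[1_A]$. Conversely, let $1_A=\sum p_i$, $1_B=\sum g_ip_i$. The $p_i$ are a.e. indicators; let $A_i$ be the body with $1_{A_i}=p_i$ a.e. The $A_i$ are disjoint mod null sets, hence disjoint, and $\bigvee A_i=A$ because both are bodies and agree mod null sets. The same holds for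 the $g_iA_i$ and $B$. $\square$

So Theorem A is equivalent to a statement about $M$: **if $a,b\in M$ and $ma=mb$, then $a=b$** (for classes of indicators, in fact for all $a,b$).

## Passing to the torus

Translations are available in $H$, so we may fold $\mathbb R^n$ onto $\mathbb T$ and use ergodic theory there. This section sets up the passage both ways.

Let $I=[0,1)^n$. For $f\in J_m(\mathbb R^n)$ let $(\pi f)(x+\mathbb Z^n)=\sum_{v\in\mathbb Z^n}f(x+v)$, an element of $J_m(\mathbb T)$. For $F\in J_m(\mathbb T)$ let $\tilde F$ be $F$ on $I$ and $0$ elsewhere; then $\pi\tilde F=F$. For a translation $t$ with image $\bar t\in\mathbb T$,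
$$\pi\big((1-t)\xi\big)=(1-\bar t)\,\pi\xi .\tag{1}$$
For $F\in J_+(\mathbb T)$ put $[F]:=[\tilde F]\in M$. Then
$$[\pi f]=[f]\quad(f\in J_+(\mathbb R^n)),\qquad[\gamma F]=[F]\quad(F\in J_+(\mathbb T),\ \gamma\in\mathbb T).\tag{2}$$
For the first, let $\tau_w$ be translation by $w$, cut $f=\sum_vf1_{I+v}$ (a finite sum) and note that $\sum_v\tau_{-v}(f1_{I+v})=\widetilde{\pi f}$. For the second, let $t$ be a lift of $\gamma$; then $\pi(t\tilde F)=\gamma F$, so $[\gamma F]=[t\tilde F]=[\tilde F]=[F]$. Also $[F+F']=[F]+[F']$.

**Lemma 4 (lifting).** Let $\xi\in J_m(\mathbb R^n)$ and $\pi\xi=F+\sum_j(1-\gamma_j)\eta_j$, a finite sum with $F,\eta_j\in J_m(\mathbb T)$, $\gamma_j\in\mathbb T$. Then $\xi=\tilde F+\sum_i(1-t_i)\eta_i'$ with finitely many translations $t_i$ and $\eta_i'\in J_m(\mathbb R^n)$. If $\xi,F$ and all $\eta_j$ are integral, so are the $\eta_i'$.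

*Proof.* If $\pi\xi=0$, then $\sum_v\tau_{-v}(\xi1_{I+v})=\widetilde{\pi\xi}=0$, so $\xi=\sum_v\xi1_{I+v}=\sum_v(1-\tau_{-v})(\xi1_{I+v})$, a finite sum. In general let $t_j$ be a lift of $\gamma_j$. By (1), $\pi$ kills $\xi-\tilde F-\sum_j(1-t_j)\tilde\eta_j$; apply the first case to it. Integrality is visible from the formulas. $\square$

Fix once and for all $\alpha,\beta\in\mathbb T$ whose $2n$ coordinates together with $1$ are linearly independent over $\mathbb Q$. For $\lambda=(i,j)\in\mathbb Z^2$ put $\lambda x=x+i\alpha+j\beta$. This is a $\mu$-preserving action of $\mathbb Z^2$ on $\mathbb T$, and it is free: $i\alpha+j\beta=0$ in $\mathbb T$ makes $i\alpha_1+j\beta_1$ an integer, so $i=j=0$.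

**Lemma 5 (Weyl).** For every Jordan function $F:\mathbb T\to\mathbb Z$, $\frac1N\sum_{k<N}F(x+k\alpha)\to\int F$ uniformly in $x\in\mathbb T$.

*Proof.* For a nontrivial character $\chi$ we have $\chi(\alpha)\ne1$ by the choice of $\alpha$, and summing the geometric series, the average of $\chi$ is at most $\frac2{N|1-\chi(\alpha)|}$ in absolute value. Uniform approximation by trigonometric polynomials gives the claim for continuous $F$. A Jordan function is bounded and a.e. continuous, hence Riemann integrable, so for each $\delta>0$ there are continuous $F^-\le F\le F^+$ with $\int(F^+-F^-)<\delta$, and $F$ is squeezed. $\square$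

## Comparison along $\alpha$-orbits

The purpose of this section is to compare functions by moving mass a bounded number of steps along $\alpha$-orbits. It gives the order on $M$ (Lemma 7).

**Tilings.** Given $N$, let $V\subset\mathbb T$ be an open ball around $0$ so small that $V,V+\alpha,\dots,V+N\alpha$ are disjoint. By Lemma 5 applied to $1_V$ there is $N_1$ such that any $N_1$ consecutive points $y,y+\alpha,\dots,y+(N_1-1)\alpha$ contain a point of $V$. So for $x\in V$ the return time $\tau(x)=\min\{k\ge1:x+k\alpha\in V\}$ takes finitely many values, all $>N$. The set $\{\tau=j\}=V\cap(V-j\alpha)\setminus\bigcup_{1\le i<j}(V-i\alpha)$ is Jordan. The tiles $T_x=\{x,x+\alpha,\dots,x+(\tau(x)-1)\alpha\}$, $x\in V$, partition $\mathbb T$: a point $y$ lies in the tile that starts at its latest visit to $V$, at a time $\le0$. Since $N+1$ translates of $V$ are disjoint, $\mu(V)\le\frac1{N+1}$.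

**Lemma 6.** Let $F,F'\in J_+(\mathbb T)$, with a tiling as above. If $\sum_{T_x}F=\sum_{T_x}F'$ for a.e. $x\in V$, then $F=\sum p_i$ and $F'=\sum\alpha^{k_i}p_i$ (finite sums, $k_i\in\mathbb Z$, $p_i\in J_+(\mathbb T)$), where $\alpha^k$ is translation by $k\alpha$; so $[F]=[F']$. If only $\sum_{T_x}F\le\sum_{T_x}F'$ a.e., the same holds with $F'$ replaced by some $F''\in J_+(\mathbb T)$, $F''\le F'$.

*Proof.* The pattern $\big(\tau(x),(F(x+k\alpha),F'(x+k\alpha))_{k<\tau(x)}\big)$ takes finitely many values, each on a Jordan set. For each pattern that satisfies the hypothesis choose integers $n_{kl}\ge0$, $0\le k,l<\tau$, with $\sum_ln_{kl}=F(x+k\alpha)$ and $\sum_kn_{kl}=F'(x+l\alpha)$, respectively $\le F'(x+l\alpha)$. (For $F=(2,0,1)$ and $F'=(0,1,2)$ on a tile of length $3$, the rows $(0,1,1),(0,0,0),(0,0,1)$ will do.) Let $p_{kl}(x+k\alpha)=n_{kl}$ for $x\in V$ with this pattern, and $p_{kl}=0$ at all other points. The function $p_{kl}$ is moved by $\alpha^{l-k}$. Then $\sum_{k,l}p_{kl}=F$, and $\sum_{k,l}\alpha^{l-k}p_{kl}$ has the value $\sum_kn_{kl}$ at $x+l\alpha$. The patterns that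 violate the hypothesis occupy a null set. Finally $[F]=[F']$ by (2). $\square$

**Lemma 7 (comparison).** Let $u,v\in J_+(\mathbb R^n)$ with $\int u<\int v$. There are $f'\in J_+(\mathbb R^n)$, $f'\le v$, and $\omega\in J(\mathbb T)$ with $[u]=[f']$ and $\pi(u-f')=(1-\alpha)\omega$. In particular $\mu(a)<\mu(b)$ implies $a\le b$ in $M$.

*Proof.* By Lemma 5 for Jordan representatives of $\pi u$ and $\pi v$, there is $N$ such that $\sum_{k<N'}(\pi u)(x+k\alpha)<\sum_{k<N'}(\pi v)(x+k\alpha)$ for all $N'\ge N$ and all $x$. Take a tiling with return times $>N$. Lemma 6 gives $\pi u=\sum p_i$ and $F''=\sum\alpha^{k_i}p_i\le\pi v$. Choose $f'\in J_+(\mathbb R^n)$ with $f'\le v$ and $\pi f'=F''$: over each $x\in I$ take the first $F''(x)$ units of $v$ on $x+\mathbb Z^n$, in a fixed order of the finitely many relevant lattice points. By (2), $[u]=[\pi u]=\sum[p_i]=\sum[\alpha^{k_i}p_i]=[F'']=[f']$. Next, $1-\alpha^k=(1-\alpha)(1+\alpha+\dots+\alpha^{k-1})$ for $k>0$ and $1-\alpha^{-k}=-\alpha^{-k}(1-\alpha^k)$; so $\pi(u-f')=\sum(1-\alpha^{k_i})p_i=(1-\alpha)\omega$ with $\omega\in J(\mathbb T)$. Finally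 $[v]=[f']+[v-f']=[u]+[v-f']$. $\square$

**Lemma 8.** Let $u,v\in J_+(\mathbb R^n)$, $\int u=\int v$, $\varepsilon>0$. There are $r,r'\in J_+(\mathbb R^n)$ with $r\le u$, $r'\le v$, $\int r=\int r'<\varepsilon$, and $\omega\in J(\mathbb T)$ with $\pi\big((u-r)-(v-r')\big)=(1-\alpha)\omega$.

*Proof.* If $u=0$, then $v=0$; take $r=r'=0$, $\omega=0$. Otherwise cover the support of $u$ by finitely many balls of small measure; one of them, $O$, has $0<\int_Ou<\varepsilon$. Let $r=u1_O$. Then $\int(u-r)<\int v$, and Lemma 7 gives $f'\le v$ with $\int f'=\int(u-r)$ and $\pi(u-r-f')=(1-\alpha)\omega$. Put $r'=v-f'$; then $\int r'=\int v-\int u+\int r=\int r$. $\square$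

## Integral coboundaries detect equality in $M$

If $[f]=[f']$, then $f-f'=\sum(1-g_i)p_i$ by definition, with $p_i\ge0$ adding up to $f$. This section proves a strong converse: any expression $f-f'=\sum(1-g_i)\psi_i$ with $\psi_i\in J(\mathbb R^n)$, of any sign and size, suffices. The plan is to obtain $[f]+c=[f']+c$ with $c$ as small as we like, and then to cancel $c$.

**Lemma 9.** Let $u,v\in J_+(\mathbb T)$, $\Omega\in J(\mathbb T)$, $u=v+(1-\alpha)\Omega$. For every $\varepsilon>0$ there is $c'\in M$ with $\mu(c')<\varepsilon$ and $[u]+c'=[v]+c'$.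

*Proof.* The flow $\Omega$ runs along $\alpha$-orbits; we cut it at the ends of very long tiles. Take a tiling with $N>\sup|\Omega|/\varepsilon$. The set of last points of tiles is $W=V-\alpha$. Let $\Omega_W^\pm=\Omega^\pm1_W$ and
$$u'=u+\Omega_W^-+\alpha\Omega_W^+,\qquad v'=v+\Omega_W^++\alpha\Omega_W^-,$$
so $u'-v'=(u-v)-\Omega1_W+\alpha(\Omega1_W)$. For a.e. $x\in V$, let $z$ be the last point of $T_x$. Telescoping, $\sum_{T_x}(u-v)=\Omega(z)-\Omega(x-\alpha)$. The only point of $T_x$ in $W$ is $z$, so $\sum_{T_x}\Omega1_W=\Omega(z)$. The only point $y$ of $T_x$ with $y-\alpha\in W$, that is $y\in V$, is $x$, so $\sum_{T_x}\alpha(\Omega1_W)=\Omega(x-\alpha)$. Hence $\sum_{T_x}(u'-v')=0$, and $[u']=[v']$ by Lemma 6. With $c'=[\Omega_W^+]+[\Omega_W^-]$ and (2) this reads $[u]+c'=[v]+c'$. Finally $\mu(c')\le\sup|\Omega|\,\mu(V)\le\sup|\Omega|/(N+1)<\varepsilon$. $\square$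

**Lemma 10.** Let $f,f'\in J_+(\mathbb R^n)$, $f-f'=\sum_i(1-g_i)\psi_i$ (finite sum) with $g_i\in H$, $\psi_i\in J(\mathbb R^n)$. For every $\varepsilon>0$ there is $c\in M$ with $\mu(c)<\varepsilon$ and $[f]+c=[f']+c$.

*Proof.* Lemma 9 treats the case where only $\alpha$ occurs. So we first show: there are finitely many $h_j\in H$ and $s_j\in J(\mathbb R^n)$ with $\sum_j\int|s_j|<\varepsilon/2$, and $\Omega\in J(\mathbb T)$, with
$$\pi(f-f')=\pi\Big(\sum_j(1-h_j)s_j\Big)+(1-\alpha)\Omega.\tag{3}$$

**Step 1: separate rotations from translations.** Write $g=t\ell$ with $t$ a translation and $\ell\in O(n)$. Then $\ell=t^{-1}g\in H$, since $H$ contains all translations, and $(1-t\ell)\psi=(1-\ell)\psi+(1-t)\ell\psi$. So we may assume that each $g_i$ is linear or a translation.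

**Step 2: make the linear terms small, at the price of translation terms.** Consider $(1-\ell)\psi$. If $\int\psi=0$ let $\chi=0$; otherwise let $\chi=\pm1_{\text{ball}}$, with a ball centred at $0$, be such that $\int\chi=\int\psi$. The ball is $\ell$-invariant, so $(1-\ell)\chi=0$. Write $\psi-\chi=u-v$ with its positive and negative parts $u,v$; then $\int u=\int v$. By Lemma 8, $\psi-\chi=d+(r-r')$ with $d=(u-r)-(v-r')$, $\int r=\int r'$ as small as we like, and $\pi d=(1-\alpha)\omega$. By Lemma 4, $d=\sum_j(1-t_j)\xi_j$ with translations $t_j$ and $\xi_j\in J(\mathbb R^n)$. Since $\ell(1-t)\xi=(1-\ell t\ell^{-1})\ell\xi$,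
$$(1-\ell)\psi=(1-\ell)(\psi-\chi)=(1-\ell)(r-r')+\sum_j(1-t_j)\xi_j-\sum_j(1-\ell t_j\ell^{-1})\ell\xi_j ,$$
and $\ell t_j\ell^{-1}$ is a translation. Do this for all linear terms, with the terms $r-r'$ of total mass $<\varepsilon/4$.

**Step 3: make the translation terms small, modulo $(1-\alpha)$.** There is now a fixed finite number of terms $(1-t)\theta$. Terms with $t=1$ vanish and are dropped. Let $\sigma=\pm1$ be a sign with $\sigma\int\theta\ge0$, let $q\in\mathbb N$, let $O$ be a ball of measure $|\int\theta|/q$ (empty if $\int\theta=0$), and put $F=\sigma\sum_{j=0}^{q-1}t^j1_O$. Then $\int F=\int\theta$, while the sum telescopes: $(1-t)F=(1-t^q)(\sigma1_O)$, and $\int1_O=|\int\theta|/q$ is as small as we like. Apply Lemma 8 to the positive and negative parts of $\theta-F$: we get $\theta-F=d+(r-r')$ with $\int r=\int r'$ as small as we like and $\pi d=(1-\alpha)\omega$. By (1), and since translations of $\mathbb T$ commute,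
$$\pi\big((1-t)\theta\big)=\pi\big((1-t^q)(\sigma1_O)+(1-t)(r-r')\big)+(1-\alpha)\big((1-\bar t)\omega\big).$$
Choosing the masses with total $<\varepsilon/4$ proves (3).

**Step 4: conclude from (3).** Put $p=\sum_j(s_j^-+h_js_j^+)$ and $q=\sum_j(s_j^++h_js_j^-)$. Then $q-p=\sum_j(1-h_j)s_j$, $[p]=[q]$, and $\mu([p])=\sum_j\int|s_j|<\varepsilon/2$. By (3), $\pi(f+p)=\pi(f'+q)+(1-\alpha)\Omega$. Lemma 9 and (2) give $c'$ with $\mu(c')<\varepsilon/2$ and $[f]+[p]+c'=[f']+[q]+c'=[f']+[p]+c'$. Take $c=[p]+c'$. $\square$

**Lemma 11.** If $a,b,c\in M$, $a+c=b+c$ and $\mu(c)<\mu(a)$, then $a=b$.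

*Proof.* We peel off common parts of $a$ and $b$ until what is left is negligible against $c$. Put $(a_0,b_0,c_0)=(a,b,c)$. Given $a_i+c_i=b_i+c_i$, Lemma 2(c) yields $d_{i+1},a_{i+1},b_{i+1},c_{i+1}$ with
$$a_i=d_{i+1}+a_{i+1},\quad c_i=b_{i+1}+c_{i+1},\qquad b_i=d_{i+1}+b_{i+1},\quad c_i=a_{i+1}+c_{i+1}.$$
The two expressions for $c_i$ give $a_{i+1}+c_{i+1}=b_{i+1}+c_{i+1}$, so we can continue. With $D=d_1+\dots+d_k$,
$$a=D+a_k,\qquad b=D+b_k,\qquad c=c_k+a_1+\dots+a_k .$$
Since $a_k+c_k=b_k+c_k$, the last formula gives $a_k+c=b_k+c$. As $\mu(a_1)\ge\dots\ge\mu(a_k)$, we have $k\mu(a_k)\le\mu(c)$. So for large $k$, $\mu(D)=\mu(a)-\mu(a_k)>\mu(c)$, and by Lemma 7 $D=c+e$ for some $e\in M$. Then $a=e+c+a_k=e+c+b_k=b$. $\square$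

**Proposition 12.** For $f,f'\in J_+(\mathbb R^n)$: $[f]=[f']$ if and only if $f-f'=\sum_i(1-g_i)\psi_i$ for finitely many $g_i\in H$, $\psi_i\in J(\mathbb R^n)$.

*Proof.* "Only if" is the definition of $\approx$. For "if", integrate: $\int f=\int f'$. If this is $0$, both classes are $0$. Otherwise apply Lemma 10 with $\varepsilon=\int f$, then Lemma 11. $\square$

## Fractional flows and the obstruction in one direction

Now suppose $m[f]=m[f']$. Then $mf=\sum p_i$ and $mf'=\sum g_ip_i$, so
$$f-f'=\sum_i(1-g_i)\varphi_i,\qquad\varphi_i=p_i/m\in J_m(\mathbb R^n).\tag{4}$$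
By Proposition 12 we need the same with integral functions. Two moves suggest themselves on $\mathbb T$: first push the fractional part of each $\varphi_i$ into a coboundary of torus translations, and then, when all fractions sit in such coboundaries and the total is integral, remove them.

With the single translation $\alpha$ the second move is easy: if $\theta\in J_m(\mathbb T)$ and $(1-\alpha)\theta$ is integral, then $m\theta$ mod $m$ is $\alpha$-invariant, hence a.e. constant by ergodicity, and subtracting a constant from $\theta$ makes it integral. But the first move fails. For $m\ge2$, try $\varphi=\frac1m$ and ask for $\varphi=\rho+(1-\alpha)\eta$ with $\rho$ integral and $\eta\in J_m(\mathbb T)$. Then $k=m\eta$ mod $m$ satisfies $k(x)-k(x-\alpha)=1$ in $\mathbb Z/m$ a.e. So $k$ is invariant under translation by $m\alpha$, which is ergodic; hence $k$ is constant, contradicting $1\ne0$ in $\mathbb Z/m$.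

With two directions $\alpha,\beta$ both moves work. A line has no room: the value of $k$ at one point fixes $k$ on the whole orbit. In $\mathbb Z^2$ two solutions of the divergence equation differ by a "curl" $\delta c$, and a curl can be cut off outside any finite set. So solutions chosen on disjoint finite regions of an orbit can be corrected to fit into one solution on a larger region. To do this in a tame way we need finite regions, nested in each other, that exhaust almost every orbit and are chosen in a Jordan way.

## Nested Jordan regions for the $\mathbb Z^2$-action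

Use the sup norm on $\mathbb Z^2$. Points $y,\lambda y$ of one orbit have distance $|\lambda|$. The distance of two finite subsets of an orbit is the minimum distance of their points, and $N_r(S)$ is the closed $r$-neighbourhood of $S$ inside its orbit.

**Lemma 13 (Jordan Rokhlin towers).** For all $L$ and $\varepsilon>0$ there is a Jordan set $U\subset\mathbb T$ such that the sets $\lambda U$, $|\lambda|\le L$, are disjoint with union of measure $>1-\varepsilon$.

*Proof.* We use the Rokhlin lemma for $\mathbb Z^d$ (Conze 1972; Katznelson–Weiss 1972): for a free measure-preserving action of $\mathbb Z^d$ on a standard nonatomic probability space, every $l\ge1$ and $\varepsilon>0$, there is a measurable $V$ such that the sets $\lambda V$, $\lambda\in\{0,\dots,l-1\}^d$, are disjoint with union of measure $>1-\varepsilon$. Take $l=2L+1$ and $\varepsilon/2$, and replace $V$ by its translate under $(L,L)$: this gives a measurable $V$ such that the sets $\lambda V$, $\lambda\in B=\{|\lambda|\le L\}$, are disjoint with union of measure $>1-\varepsilon/2$.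

To make $V$ Jordan, let $P=(B-B)\setminus\{0\}$, take a finite union $V'$ of boxes with $\mu(V\triangle V')<\delta$, and put $U=V'\setminus\bigcup_{\lambda\in P}\lambda V'$. Then $U$ is Jordan. If $\lambda U$ met $\lambda'U$ for distinct $\lambda,\lambda'\in B$, then $U$ would meet $\kappa U\subseteq\kappa V'$ with $\kappa=\lambda'-\lambda\in P$, which is excluded. Since $V\cap\lambda V=\emptyset$ for $\lambda\in P$,
$$V\setminus U\subseteq(V\setminus V')\cup\bigcup_{\lambda\in P}\lambda(V'\setminus V),\qquad\text{so}\quad\mu(V\setminus U)\le(1+|P|)\delta .$$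
Hence $|B|\mu(U)>1-\varepsilon/2-|B|(1+|P|)\delta\ge1-\varepsilon$ for small $\delta$. $\square$

**Construction.** Put $\Delta_0=0$ and, for $k\ge1$,
$$E_k=\Delta_{k-1}+5,\qquad M_k=2\Delta_{k-1}+20,\qquad R_k=L_k-M_k+E_k,\qquad\Delta_k=2L_k+2(E_k+\Delta_{k-1}+4),$$
where $L_k>M_k+2$ is so large that
$$\Big(\frac{2(L_k-M_k-2)+1}{2L_k+1}\Big)^2\ge1-2^{-k}.\tag{5}$$
Let $U_k$ be the set of Lemma 13 for $L=L_k$ and $\varepsilon=2^{-k}$. For $x\in U_k$ the core square is $Q_k(x)=\{\lambda x:|\lambda|\le L_k-M_k\}$. Every $\lambda$ with $|\lambda|\le2L_k$ is a difference of two elements of norm $\le L_k$, so distinct $x,x'\in U_k$ in one orbit have distance $\ge2L_k+1$, and $Q_k(x),Q_k(x')$ have distance $\ge2M_k+1$. The margin $M_k$ keeps level-$k$ regions far apart, $E_k$ bounds how far a region sticks out of its core, and $\Delta_k$ will bound clusters.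

The level-$k$ pieces $D_k(x)$, $x\in U_k$, are defined inductively. Let $\mathcal M_{k-1}$ be the set of inclusion-maximal pieces among those of levels $\le k-1$; $\mathcal M_0=\emptyset$. A *chain* is a finite sequence of pieces in one orbit with consecutive distances $\le4$ (a single piece is a chain). A family of pieces is *chain-connected* if any two of its members are joined by a chain inside it. Let $\mathcal A(x)$ be the set of those $D'\in\mathcal M_{k-1}$ that are last terms of chains in $\mathcal M_{k-1}$ whose first term is at distance $\le4$ from $Q_k(x)$. Put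
$$D_k(x)=Q_k(x)\cup\bigcup_{D'\in\mathcal A(x)}N_1(D').$$
The members of $\mathcal A(x)$ are the *children* of $D_k(x)$, and $x$ is its *base point*. So the core swallows every earlier region that it meets or nearly meets, with a collar of width $1$; the collar may come near to further regions, so these are swallowed too. For instance, level-$1$ pieces are just the squares $Q_1(x)$, with no children.

**Lemma 14.** For all $k\ge0$:

(i) distinct members of $\mathcal M_k$ in the same orbit have distance $\ge4$;

(ii) two pieces of level $\le k$ are disjoint or nested; pieces of equal level with distinct base points are disjoint; if $P\subsetneq D$, then $P$ has smaller level than $D$ and lies in a child of $D$; pieces of different levels are different sets;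

(iii) if $D'\subsetneq D$ are pieces of level $\le k$, then $N_1(D')\subseteq D$;

(iv) the union of any chain-connected subfamily of $\mathcal M_k$ has diameter $\le\Delta_k$;

(v) for $k\ge1$ and $x\in U_k$, $Q_k(x)\subseteq D_k(x)\subseteq N_{E_k}(Q_k(x))\subseteq N_{R_k}(\{x\})$;

(vi) for $k\ge1$, the data
$$F_k(x)=\{\lambda:\lambda x\in D_k(x)\},\qquad\mathrm{Ch}_k(x)=\{(j,\nu):\nu x\in U_j\text{ and }D_j(\nu x)\text{ is a child of }D_k(x)\}$$
take only finitely many values for $x\in U_k$, each on a Jordan set.

*Proof.* Induction on $k$; for $k=0$ there are no pieces. Let $k\ge1$.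

**Step 1: (v), the region stays near its core.** The members of a chain in $\mathcal M_{k-1}$ form a chain-connected family, whose union has diameter $\le\Delta_{k-1}$ by (iv) for $k-1$. So all members of a chain that starts within $4$ of $Q_k(x)$ lie in $S:=N_{4+\Delta_{k-1}}(Q_k(x))$. Hence $D_k(x)\subseteq N_1(S)=N_{E_k}(Q_k(x))=N_{R_k}(\{x\})$.

**Step 2: (vi), the shape depends on finitely much data.** By (v), a piece of level $j<k$ contains its base point and has diameter $\le2R_j$. So all pieces of level $<k$ that lie in $S$, and all pieces of level $<k$ that contain such a piece, have base points $\nu x$ with $|\nu|\le R:=L_k-M_k+4+\Delta_{k-1}+2\max_{j<k}R_j$ (the maximum being $0$ if $k=1$). Therefore the finite pattern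
$$\{(j,\nu,F):j<k,\ |\nu|\le R,\ \nu x\in U_j,\ F_j(\nu x)=F\}$$
determines which pieces of level $<k$ in $S$ are maximal, which chains of such maximal pieces start within $4$ of $Q_k(x)$, and hence $\mathcal A(x)$, $\mathrm{Ch}_k(x)$ and $F_k(x)$. By (vi) for levels $j<k$ this pattern takes finitely many values on $U_k$, and each is taken on a finite Boolean combination of translates of Jordan sets.

**Step 3: (i), (ii), (iii), how regions sit together.** By (v), level-$k$ pieces with distinct base points in one orbit have distance $\ge2M_k+1-2E_k=2\Delta_{k-1}+31$. Let $D''\in\mathcal M_{k-1}\setminus\mathcal A(x)$ be in the orbit of $x$. Then $D''$ has distance $\ge5$ from $Q_k(x)$, and distance $\ge5$ from every $D'\in\mathcal A(x)$, since otherwise $D''$ could be appended to the chain of $D'$. Hence $D''$ has distance $\ge4$ from $D_k(x)$. So the members of $\mathcal M_{k-1}$ that meet $D_k(x)$ are exactly those in $\mathcal A(x)$, and for these $N_1(D')\subseteq D_k(x)$, so $D'\subsetneq D_k(x)$.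

Let $P$ be any piece of level $<k$. Strict inclusions among these pieces increase the level, by induction, so $P$ lies in a member $D'$ of $\mathcal M_{k-1}$. Either $D'\notin\mathcal A(x)$ and $P$ is disjoint from $D_k(x)$, or $D'\in\mathcal A(x)$ and $N_1(P)\subseteq N_1(D')\subseteq D_k(x)$; in the second case $P\subsetneq D_k(x)$, because a finite nonempty $P$ differs from $N_1(P)$. In particular a level-$k$ piece, being nonempty, never lies in a piece of lower level and never equals one. Together with the induction hypothesis for pairs of lower pieces, this gives (ii) and (iii). It also shows that the members of $\mathcal M_k$ are the $D_k(x)$ and the members of $\mathcal M_{k-1}$ that lie in no $\mathcal A(x)$. With the distances just found and (i) for $k-1$, this gives (i).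

**Step 4: (iv), clusters stay bounded.** Let $\mathcal C\subseteq\mathcal M_k$ be chain-connected. Its members of level $<k$ belong to $\mathcal M_{k-1}$. If $\mathcal C$ contained two level-$k$ pieces, some chain would join two distinct level-$k$ pieces with only members of $\mathcal M_{k-1}$ between them (look at the first change of level-$k$ piece along a chain). By (iv) for $k-1$ these two would have distance $\le\Delta_{k-1}+8<2\Delta_{k-1}+31$, a contradiction. If $\mathcal C$ has no level-$k$ piece, use (iv) for $k-1$ and $\Delta_{k-1}\le\Delta_k$. If it has exactly one, $D=D_k(x)$, every other member is joined to $D$ by a chain in $\mathcal C$ without repetition; the members of this chain other than $D$ form a chain-connected subfamily of $\mathcal M_{k-1}$ with a member within $4$ of $D$. So $\bigcup\mathcal C\subseteq N_{4+\Delta_{k-1}}(D)\subseteq N_{4+\Delta_{k-1}+E_k}(Q_k(x))$, which has diameter $\le2(L_k-M_k)+2(4+\Delta_{k-1}+E_k)\le\Delta_k$. $\square$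

By (ii), a piece determines its level and base point, and any two pieces that share a point are nested. For a piece $D$ let
$$\partial D=\{y\in D:N_1(\{y\})\not\subseteq D\},\qquad\operatorname{int}^*D=\{y\in D:\ y-\alpha,\ y-\beta\in D\}.$$
The set $\operatorname{int}^*D$ consists of the points where backward differences can be computed inside $D$.

**Lemma 15.** (a) $\partial D$ contains no point of any child of $D$. (b) For a.e. $y$ there are $k$ and $x\in U_k$ with $N_2(\{y\})\subseteq D_k(x)$.

*Proof.* (a) If $y$ lies in a child $D'$, then $N_1(\{y\})\subseteq N_1(D')\subseteq D$ by Lemma 14(iii). (b) The inclusion holds for $y\in Y_k=\{\lambda x:x\in U_k,\ |\lambda|\le L_k-M_k-2\}$, and by (5) $\mu(Y_k)\ge(1-2^{-k})(2L_k+1)^2\mu(U_k)\ge(1-2^{-k})^2\to1$. $\square$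

**Lemma 16 (gluing along the pieces).** Let $\Sigma$ be a finite set. Suppose that for all $k$, $x\in U_k$ and $y\in\operatorname{int}^*D_k(x)$ a value $\kappa_{k,x}(y)\in\Sigma$ is given such that for each $k,\lambda$ the function $x\mapsto\kappa_{k,x}(\lambda x)$ is a Jordan function on the Jordan set $\{x\in U_k:\lambda x\in\operatorname{int}^*D_k(x)\}$, and such that any two pieces with $y$ in both $\operatorname{int}^*$'s give the same value at $y$. Then the resulting function $\kappa$, defined a.e., is tame.

*Proof.* $\kappa$ is defined a.e. by Lemma 15(b). For each $k$ consider the sets $\{\lambda x:x\in U_k,\ F_k(x)=F\}$ with $\lambda,\lambda-e_1,\lambda-e_2\in F$. They are Jordan and finite in number by Lemma 14(vi). They are disjoint, because level-$k$ pieces are disjoint and the action is free. Their union is $I_k=\bigcup_{x\in U_k}\operatorname{int}^*D_k(x)$, and $\kappa$ is a Jordan function on each of them. Apply Lemma 1 to the disjoint Jordan sets $Z_k=I_k\setminus\bigcup_{j<k}I_j$, whose union is conull. $\square$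

## Divergence and curl on $\mathbb Z^2$

This short section collects the algebra. For functions on $\mathbb Z^2$ with values in an abelian group put $(D_ic)(\lambda)=c(\lambda)-c(\lambda-e_i)$ and $\delta c=(D_2c,-D_1c)$; for a pair $K=(K_1,K_2)$ put $\operatorname{div}K=D_1K_1+D_2K_2$. Then $\operatorname{div}\delta c=0$. Conversely, if $\operatorname{div}K=0$ on $\mathbb Z^2$, there is a unique $c$ with $c(0)=0$ and $\delta c=K$. Indeed, $D_1c=-K_2$ on the horizontal axis and $D_2c=K_1$ everywhere force the *path formula*: for $i,j\ge0$,
$$c(i,j)=-\sum_{s=1}^iK_2(s,0)+\sum_{t=1}^jK_1(i,t),$$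
and similarly, with the opposite sign and the sums over $i<s\le0$ or $j<t\le0$, for negative $i$ or $j$. For this $c$ we have $D_2c=K_1$, and $D_2(D_1c+K_2)=D_1K_1+D_2K_2=0$; so $D_1c+K_2$ is constant along verticals, and it vanishes on the horizontal axis. For example, $K=(1,0)$ gives $c(i,j)=j$. What matters: $c(\lambda)$ is a signed sum of finitely many values of $K$, at places depending only on $\lambda$.

For a function $k$ on $\mathbb T$ write $k_x(\lambda)=k(\lambda x)$. Under this, $1-\alpha$ and $1-\beta$ become $D_1$ and $D_2$.

## Rounding on the torus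

**Lemma 17 (pushing the fractions into coboundaries).** For $\varphi\in J_m(\mathbb T)$ there are $\rho\in J(\mathbb T)$ and $\eta_1,\eta_2\in J_m(\mathbb T)$ with $\varphi=\rho+(1-\alpha)\eta_1+(1-\beta)\eta_2$.

*Proof.* **Step 1: reduce to an equation mod $m$.** Fix a Jordan representative of $\varphi$ and let $e=m\varphi$ mod $m$. It suffices to find tame $k_1,k_2:\mathbb T\to\mathbb Z/m$ with $e=(1-\alpha)k_1+(1-\beta)k_2$ a.e. For then lift $k_i$ to $\kappa_i$ with values in $\{0,\dots,m-1\}$ and put $\eta_i=\kappa_i/m$; the function $\rho=\varphi-(1-\alpha)\eta_1-(1-\beta)\eta_2$ is integral, since $m\rho\equiv0$ mod $m$.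

**Step 2: choose solutions on pieces so that they fit together.** For every piece $D=D_k(x)$ we define, inductively on the level, $K^D:\mathbb Z^2\to(\mathbb Z/m)^2$ with $\operatorname{div}K^D=e_x$ on all of $\mathbb Z^2$; here $\lambda$ stands for the point $\lambda x$. Let $K^{0,x}$ be the solution of $\operatorname{div}K=e_x$ with $K_2=0$ and $K_1(0,j)=0$ for all $j$; each of its values is a finite signed sum of values of $e_x$. Let $D'$ be a child of $D$, with base point $\nu x$. As $e_{\nu x}(\lambda-\nu)=e_x(\lambda)$, the pair $K^{0,x}-K^{D'}(\cdot-\nu)$ has zero divergence, so it equals $\delta c_{D'}$ with $c_{D'}(0)=0$. Identify $D'$ with $\{\lambda:\lambda x\in D'\}$ and put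
$$K^D=K^{0,x}-\sum_{D'}\delta\big(c_{D'}1_{D'}\big)\qquad(\text{sum over the children of }D).$$
Then $\operatorname{div}K^D=e_x$. Let $\lambda\in\operatorname{int}^*D'$. The values of $\delta(c_{D''}1_{D''})$ at $\lambda$ involve only $\lambda,\lambda-e_1,\lambda-e_2$, all in $D'$. Children are disjoint, so these values vanish for children $D''\ne D'$, and they equal $\delta c_{D'}(\lambda)$ for $D''=D'$. Hence $K^D(\lambda)=K^{D'}(\lambda-\nu)$: the pairs of $D$ and $D'$ agree, at the same points of the orbit, on $\operatorname{int}^*D'$. If $P\subsetneq D$ are pieces, then $P$ lies in a child $D'$ of $D$ and $\operatorname{int}^*P\subseteq\operatorname{int}^*D'$. So, by induction on the level of $D$, the pairs of $P$ and $D$ agree on $\operatorname{int}^*P$.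

**Step 3: check that the choice is Jordan.** For fixed $k$ and $\lambda$, $x\mapsto K^{D_k(x)}(\lambda)$ is a Jordan function on $U_k$. Indeed, cut $U_k$ into the finitely many Jordan sets where $F_k(x)$, $\mathrm{Ch}_k(x)$ and the shapes $F_j(\nu x)$, $(j,\nu)\in\mathrm{Ch}_k(x)$, are constant. On each of them, by the path formula, $K^{D_k(x)}(\lambda)$ is a fixed finite signed sum of values $e(\lambda'x)$ and of components of $K^{D_j(\nu x)}(\lambda'')$ with $(j,\nu)\in\mathrm{Ch}_k(x)$. Use induction on the level.

**Step 4: glue.** For $y=\lambda x\in\operatorname{int}^*D_k(x)$ put $(k_1,k_2)(y)=K^{D_k(x)}(\lambda)$. Pieces containing $y$ are nested, so by Step 2 this does not depend on the piece. By Lemma 16, $k_1,k_2$ are tame. By Lemma 15(b), for a.e. $y$ there is one piece $D$ with $N_2(\{y\})\subseteq D$, so $y,y-\alpha,y-\beta\in\operatorname{int}^*D$, and $(1-\alpha)k_1+(1-\beta)k_2=e$ at $y$ because $\operatorname{div}K^D=e_x$. $\square$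

For the second move we have $\theta_1,\theta_2\in J_m(\mathbb T)$ with integral total. Mod $m$ the pair $(m\theta_1,m\theta_2)$ is divergence free, so on each orbit it is $\delta c$ with $c:\mathbb Z^2\to\mathbb Z/m$. Lifting $c$ to integers $C\in\{0,\dots,m-1\}$ and subtracting $\frac1m\delta C$ would finish. But $c$ is only determined up to a constant, one needs a base point on each orbit to fix it, and lifting does not commute with adding a constant. The remedy is to lift on the pieces and, when passing from a child to its parent, to add an integer constant to the whole lift on the child. The lift then grows with the level, but its differences do not.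

**Lemma 18 (removing the fractions).** Let $\theta_1,\theta_2\in J_m(\mathbb T)$ be such that $h=(1-\alpha)\theta_1+(1-\beta)\theta_2$ is $\mathbb Z$-valued a.e. Then $h=(1-\alpha)\theta_1'+(1-\beta)\theta_2'$ with $\theta_i'\in J(\mathbb T)$.

*Proof.* **Step 1: the potential mod $m$.** Fix Jordan representatives and let $k_i=m\theta_i$ mod $m$. Off a null $\mathbb Z^2$-invariant set $E_0$ we have $\operatorname{div}(k_{1,x},k_{2,x})=0$ on $\mathbb Z^2$. Let $c_x:\mathbb Z^2\to\mathbb Z/m$ be given by the path formula, for every $x$. For $x\notin E_0$ we have $\delta c_x=(k_{1,x},k_{2,x})$, and for $x'=\nu x$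
$$c_x(\lambda)=c_{x'}(\lambda-\nu)+c_x(\nu),$$
since both sides have the same $\delta$ and agree at $\lambda=\nu$.

**Step 2: integer lifts on pieces.** For each piece $D$ with base point $x$ define $C^D:D\to\mathbb Z$ inductively. On points $\lambda x$ of $D$ in no child, $C^D(\lambda x)\in\{0,\dots,m-1\}$ represents $c_x(\lambda)$. On a child $D'$ with base point $\nu x$, $C^D=C^{D'}+s$, where $s\in\{0,\dots,m-1\}$ represents $c_x(\nu)$. By Step 1 and induction, off $E_0$ we have $C^D(\lambda x)\equiv c_x(\lambda)$ mod $m$. For nested pieces $P\subseteq D$ the difference $C^D-C^P$ is constant on $P$, by induction, as $P=D$ or $P$ lies in a child of $D$. For fixed $k,\lambda$, the function $x\mapsto C^{D_k(x)}(\lambda x)$ is a Jordan function on $\{x\in U_k:\lambda x\in D_k(x)\}$. Indeed, cut this set into finitely many Jordan sets as in Step 3 of the proof of Lemma 17; on each, the value is either the representative of $c_x(\lambda)$, or $C^{D_j(\nu x)}$ at $\lambda x=(\lambda-\nu)\nu x$ plus the representative of $c_x(\nu)$ for a fixed $(j,\nu)$. Use induction on the level.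

**Step 3: bounded differences.** We claim: if $y$ and $y'\in\{y-\alpha,y-\beta\}$ both lie in $D$, then $|C^D(y)-C^D(y')|\le2m-2$. If both lie in one child, this holds by induction. Otherwise each of the two points either lies in no child, with value in $[0,m-1]$, or lies in a child $D'$ that does not contain the other point, hence in $\partial D'$. In the latter case, by Lemma 15(a) for $D'$, the point lies in no child of $D'$. So $C^{D'}\in[0,m-1]$ there and $C^D\in[0,2m-2]$. Both values are in $[0,2m-2]$, which proves the claim.

**Step 4: glue the differences.** For $y\in\operatorname{int}^*D$ put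
$$w_1(y)=C^D(y)-C^D(y-\beta),\qquad w_2(y)=-\big(C^D(y)-C^D(y-\alpha)\big).$$
By Step 2 this is independent of $D$ (pieces containing $y$ are nested), and by Step 3 it is bounded by $2m-2$ in absolute value. So Lemma 16 applies with a finite $\Sigma$, and $w_1,w_2$ are tame. Since $\delta c_x=(k_{1,x},k_{2,x})$ off $E_0$, $w_i\equiv k_i$ mod $m$ a.e. If $y,y-\alpha,y-\beta\in\operatorname{int}^*D$, then $(1-\alpha)w_1+(1-\beta)w_2=0$ at $y$, because $\operatorname{div}\delta=0$; by Lemma 15(b) this holds a.e. Put $\theta_i'=\theta_i-w_i/m$. Then $m\theta_i'\equiv0$ mod $m$, so $\theta_i'\in J(\mathbb T)$, and $(1-\alpha)\theta_1'+(1-\beta)\theta_2'=h$. $\square$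

## From rational to integral coboundaries, and the proof of Theorem A

**Proposition 19.** If $f,f'\in J_+(\mathbb R^n)$ and $m[f]=m[f']$, then $f-f'=\sum_i(1-g_i)\psi_i$ (finite sum) with $g_i\in H$, $\psi_i\in J(\mathbb R^n)$.

*Proof.* Start from (4).

**Step 1: replace each $\varphi_i$ by an integral function, leaving only translation terms fractional.** By Lemma 17 for $\pi\varphi_i$ and Lemma 4, $\varphi_i=\rho_i+\sum_j(1-t_{ij})\eta_{ij}$ with $\rho_i\in J(\mathbb R^n)$, $\eta_{ij}\in J_m(\mathbb R^n)$ and translations $t_{ij}$. As $g_i(1-t_{ij})\eta_{ij}=(1-g_it_{ij}g_i^{-1})g_i\eta_{ij}$, and conjugates of translations by isometries are translations,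
$$f-f'-\sum_i(1-g_i)\rho_i=\sum_s(1-s)\zeta_s\qquad(\text{finitely many translations }s,\ \zeta_s\in J_m(\mathbb R^n)).$$

**Step 2: reduce to the two translations $\alpha,\beta$.** Apply $\pi$, and apply Lemma 17 to each $\pi\zeta_s=\rho_s+(1-\alpha)\eta_{s1}+(1-\beta)\eta_{s2}$. Since translations commute,
$$\pi\Big(f-f'-\sum_i(1-g_i)\rho_i\Big)-\sum_s(1-\bar s)\rho_s=(1-\alpha)\theta_1+(1-\beta)\theta_2,\qquad\theta_i=\sum_s(1-\bar s)\eta_{si}\in J_m(\mathbb T).$$

**Step 3: make these integral and lift.** The left side is $\mathbb Z$-valued, so by Lemma 18 we may take $\theta_i\in J(\mathbb T)$. Now $\pi\big(f-f'-\sum_i(1-g_i)\rho_i\big)$ is a finite sum of terms $(1-\gamma)\eta$ with $\eta\in J(\mathbb T)$. By Lemma 4 with $F=0$, the function $f-f'-\sum_i(1-g_i)\rho_i$ is a finite sum of terms $(1-t)\psi$ with $t$ a translation, so $t\in H$, and $\psi\in J(\mathbb R^n)$. $\square$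

*Proof of Theorem A.* Let $mA\sim_HmB$. By Lemma 3(c), $m[1_A]=m[1_B]$. By Proposition 19, $1_A-1_B=\sum(1-g_i)\psi_i$ with $g_i\in H$, $\psi_i\in J(\mathbb R^n)$. By Proposition 12, $[1_A]=[1_B]$, and by Lemma 3(c), $A\sim_HB$. $\blacksquare$

With $H$ the full isometry group and $n=1$ or $n=2$, this is the Cancellation Law on the line and in the plane.

## The structure of the type monoid

The same lemmas describe all of $M$. This supplement is not needed for Theorem A. Call the elements of the subgroup of $J(\mathbb R^n)$ generated by all $(1-g)\psi$, $g\in H$, $\psi\in J(\mathbb R^n)$, *integral coboundaries*. Let $K$ be the quotient of $J(\mathbb R^n)$ by this subgroup, and let $\mu:K\to\mathbb R$ be the integral, which is well defined since coboundaries have integral $0$. Every element $[f]$ of $M$ is $[1_A]$ for a body $A$: place the sets $\{f\ge j\}$ in disjoint positions by translations and pass to the regular open representative by Lemma 3(a).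

**Theorem B.** Let $n\ge1$ and $\mathbb R^n\le H\le\mathrm{Isom}(\mathbb R^n)$. Write $A\oplus C$ for a join of disjoint $H$-copies of $A$ and $C$, and $A\preceq B$ if $A\sim_HB'$ for some body $B'\subseteq B$.

1. $A\oplus C\sim_HB\oplus C$ implies $A\sim_HB$.
2. $mA\preceq mB$ implies $A\preceq B$.
3. $\mu(A)<\mu(B)$ implies $A\preceq B$.
4. For every body $A$ and $m\ge1$ there is a body $A'$, unique up to $\sim_H$, with $mA'\sim_HA$.
5. $K$ is a $\mathbb Q$-vector space, and $[f]\mapsto(\text{class of }f)$ is an isomorphism of $M$ onto $\{0\}\cup\{v\in K:\mu(v)>0\}$.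
6. $A\sim_HB$ if and only if $1_A-1_B=\sum_{i=1}^r(1-g_i)\varphi_i$ a.e. for some $g_i\in H$ and tame real-valued $\varphi_i$.

*Proof.* **Translation into $M$.** We show that $A\preceq B$ if and only if $[1_A]\le[1_B]$. If $A\sim_HB'\subseteq B$, then $[1_B]=[1_{B'}]+[1_{B\setminus B'}]=[1_A]+[1_{B\setminus B'}]$. Conversely, let $1_A+w=\sum p_i$, $1_B=\sum g_ip_i$ with $w\in J_+(\mathbb R^n)$. By Lemma 2(a) refine $p_i=p_i^1+p_i^2$ with $\sum p_i^1=1_A$, and let $B'$ be the body with $1_{B'}=\sum g_ip_i^1\le1_B$ a.e. Then $B'\subseteq B$ by Lemma 3(b), and $A\sim_HB'$.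

**Item 1.** If $f+k\approx f'+k$, then $f-f'=(f+k)-(f'+k)$ is an integral coboundary; apply Proposition 12 with $f=1_A$, $f'=1_B$, $k=1_C$.

**Item 3.** This is Lemma 7.

**Item 2.** Let $a=[1_A]$, $b=[1_B]$ and $ma\le mb$. Then $\mu(a)\le\mu(b)$. If the inequality is strict, use item 3. If $\mu(a)=\mu(b)$, then $ma+z=mb$ with $\mu(z)=0$, so $z=0$ and $ma=mb$; hence $a=b$ by Propositions 19 and 12.

**Item 4.** Let $a=[f]$ be the class of $A$. If $a=0$, then $A=\emptyset$ and $A'=\emptyset$ will do. Otherwise, by Lemma 17, $\pi f/m=\rho+(1-\alpha)\eta_1+(1-\beta)\eta_2$, so $\pi f=m\rho+(1-\alpha)(m\eta_1)+(1-\beta)(m\eta_2)$ with $m\eta_i\in J(\mathbb T)$. By Lemma 4, $f$ and $m\tilde\rho$ have the same class in $K$. Since $\int\rho=\frac1m\int f>0$, Lemma 7 gives $[\rho^-]\le[\rho^+]$; say $[\rho^+]=[\rho^-]+a'$. Then $a'$ and $\tilde\rho$ have the same class in $K$, so $ma'$ and $a$ have the same class in $K$, and $ma'=a$ by Proposition 12. Let $A'$ be a body with $[1_{A'}]=a'$. Uniqueness is Theorem A.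

**Item 5.** The map is an additive map, well defined and injective by Proposition 12. Its image lies in the stated set because $\mu(a)=0$ implies $a=0$. If $v\in K$ is the class of $\psi$ and $\int\psi>0$, then $[\psi^-]\le[\psi^+]$ by Lemma 7, say $[\psi^+]=[\psi^-]+a$, and $v$ is the image of $a$. So the image is as stated. Every element of $K$ is a difference of images of elements of $M$ (use $\psi=\psi^+-\psi^-$), so $K$ is divisible by item 4. If $mv=0$ in $K$, with $m\ge1$ and $v$ the class of $f-f'$, $f,f'\in J_+(\mathbb R^n)$, then $m[f]=m[f']$ by Proposition 12, so $f-f'$ is an integral coboundary by Proposition 19, and $v=0$. Thus $K$ is divisible and torsion-free, that is, a $\mathbb Q$-vector space.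

**Item 6.** "Only if" follows from Lemma 3(c) and Proposition 12. For "if", let $\lambda:\mathbb R\to\mathbb Q$ be $\mathbb Q$-linear with $\lambda(1)=1$. Applying $\lambda$ to values gives $1_A-1_B=\sum(1-g_i)(\lambda\circ\varphi_i)$ with $\lambda\circ\varphi_i$ tame and $\mathbb Q$-valued. Let $m\ge1$ be a common denominator of their finitely many values. Then $m1_A-m1_B$ is an integral coboundary, so $m[1_A]=m[1_B]$ by Proposition 12. By Propositions 19 and 12, $[1_A]=[1_B]$, and $A\sim_HB$ by Lemma 3(c). $\blacksquare$
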